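
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{Ahlfors regular, linearly locally contractible copies of $\mathbb R^n$\\ that are not Lipschitz retracts}


\begin{abstract}
Let $Y\subset\mathbb R^m$ be closed, homeomorphic to $\mathbb R^n$, $n$-Ahlfors regular and linearly locally contractible. Must there be a Lipschitz retraction of $\mathbb R^m$ onto $Y$? We show that the answer is negative for all $n\ge 3$ and all $m>n$. The example in $\mathbb R^4$ is a self-similar re-embedding of $\mathbb R^3$, built on an Antoine-type pattern of linked solid tori; it contains a round circle that bounds no Lipschitz disc in $Y$. For each $\alpha\in(2/3,1]$ a suitable choice of parameters even excludes locally $\alpha$-H\"older retractions of neighborhoods of $Y$. The case $n=2$ is not treated.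
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $2\le n<m$, and let $Y\subset\mathbb R^m$ be a closed set homeomorphic to $\mathbb R^n$. Write $B(y,r)$ for the open Euclidean ball and $\mathcal H_n$ for the Hausdorff $n$-measure. We say that $Y$ is \emph{$n$-Ahlfors regular} if it has Hausdorff dimension $n$ and there is $C\ge1$ with
\[
C^{-1}r^n\le\mathcal H_n(B(y,r)\cap Y)\le Cr^n\qquad(y\in Y,\ r>0),
\]
and that $Y$ is \emph{linearly locally contractible} if there is $C\ge1$ such that, for all $y\in Y$ and $r>0$, the set $B(y,r)\cap Y$ can be contracted to a point inside $B(y,Cr)\cap Y$. The set $Y$ is a \emph{Euclidean Lipschitz retract} if there is a Lipschitz map $R:\mathbb R^m\to Y$ with $R(y)=y$ for all $y\in Y$. The following question is posed in \cite{LLA}: \emph{is every closed $Y\subset\mathbb R^m$ that is homeomorphic to $\mathbb R^n$, $n$-Ahlfors regular and linearly locally contractible a Euclidean Lipschitz retract?}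

The first condition says that $Y$ carries the volume of $\mathbb R^n$ at every place and every scale, up to a constant factor. The second says that $Y$ is topologically trivial at every scale, with linear control of sizes. Some simple observations make a positive answer plausible.

\begin{itemize}
\item \emph{A continuous retraction always exists.} If $F:\mathbb R^n\to Y$ is a homeomorphism, then $F^{-1}:Y\to\mathbb R^n$ extends to a continuous map $G:\mathbb R^m\to\mathbb R^n$ by Tietze's theorem, and $F\circ G$ is a retraction. Only its metric quality is in question.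
\item \emph{A bi-Lipschitz parametrization suffices.} If $F$ is bi-Lipschitz, each coordinate $u$ of $F^{-1}$ extends to the Lipschitz function $x\mapsto\inf_{y\in Y}(u(y)+L|x-y|)$ on $\mathbb R^m$, where $L$ is a Lipschitz constant of $u$. With the extension $G$ of $F^{-1}$ obtained in this way, $F\circ G$ is Lipschitz.
\item \emph{For $n=1$ the answer would be yes.} Let $y,y'\in Y$ and $d=|y-y'|>0$. A contraction of $B(y,2d)\cap Y$ inside $B(y,2Cd)\cap Y$ sweeps out, from $y$ and $y'$, a connected subset of $Y$ containing both points. It contains the subarc of $Y$ between them. By regularity this subarc has length at most a constant times $d$. The two ends of $Y$ are unbounded, since $Y$ is closed. So the arclength parametrization is a bi-Lipschitz map $\mathbb R\to Y$, and the previous item applies.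
\end{itemize}

On the other hand, a Lipschitz retraction $R$ has a consequence that can be tested: every Lipschitz loop $\gamma:\partial D\to Y$ on the boundary of the unit disc $D$ extends to a Lipschitz map $D\to Y$, namely $R$ composed with the cone $\rho\omega\mapsto\rho\gamma(\omega)$. Linear local contractibility gives a \emph{continuous} filling of controlled diameter, but says nothing about its Lipschitz constant. The counterexample is a $Y$ containing a round circle that has no Lipschitz filling.

\subsection{Results}

\begin{theorem}\label{thm:main}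
There is a closed set $Y\subset\mathbb R^4$, homeomorphic to $\mathbb R^3$, $3$-Ahlfors regular and linearly locally contractible, for which there is no Lipschitz retraction $\mathbb R^4\to Y$.
\end{theorem}

\begin{theorem}\label{thm:general}
Let $n\ge3$, $m>n$ and $\alpha\in(2/3,1]$. There is a closed set $Y\subset\mathbb R^m$, homeomorphic to $\mathbb R^n$, $n$-Ahlfors regular and linearly locally contractible, such that no open neighborhood of $Y$ in $\mathbb R^m$ admits a locally $\alpha$-H\"older retraction onto $Y$. In particular, for $\alpha=1$, $Y$ is not even a locally Lipschitz neighborhood retract.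
\end{theorem}

Here a map $f$ is $\alpha$-H\"older if there is $L$ with $|f(a)-f(b)|\le L|a-b|^\alpha$ for all $a,b$ in its domain, and locally $\alpha$-H\"older if each point of its domain has a neighborhood on which it is $\alpha$-H\"older. Theorem~\ref{thm:main} follows from the case $n=3$, $m=4$, $\alpha=1$ of Theorem~\ref{thm:general}. The question is thus answered in the negative for all $n\ge3$ and $m>n$; nothing is claimed for $n=2$.

\subsection{The idea}\label{ss:idea}

Take a solid torus $T\subset\mathbb R^3$ and place in it one closed chain of four linked solid tori that goes once around $T$ (Figure~\ref{fig:chain}). A disc in $\mathbb R^3$ bounded by a meridian of $T$ cannot avoid the chain: it must meet one of the four links. Now place $k$ such chains side by side in $T$, that is, $4k$ small tori. A disc bounded by a meridian of $T$ must meet at least one link of each chain, so at least $k$ of the $4k$ tori.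

Suppose we change the metric so that each of the $4k$ small tori becomes a copy of $T$ scaled by a factor $a$, and the copies lie at mutual distances at least $\delta_0a$. The copies together have $4ka^3$ times the volume of $T$. An $L$-Lipschitz disc that visits $k$ of the copies contains $k$ points whose preimages in $D$ are $\delta_0a/L$ apart, and if $\delta_0a\le L$ there is room for at most $9(L/(\delta_0a))^2$ such preimages. One generation gives no contradiction, because $L$ is arbitrary. But the disc crosses at least one link of each chain in an essential way, so the step can be repeated inside these links: the disc meets at least $k^J$ tori of generation $J$, which are at mutual distances at least $\delta_0a^J$. Thus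
\[
k^J\le9(L/\delta_0)^2a^{-2J}\qquad\text{for all large }J,
\]
which is impossible if $ka^2>1$. Since the volume only has to satisfy $4ka^3<1$, there is room for both requirements: with $a=10^{-5}$ and $k=2\cdot10^{10}$ we have $ka^2=2$ and $4ka^3=8\cdot10^{-5}$. The example lives in the gap between the exponents $2$ (dimension of the disc) and $3$ (dimension of $Y$). For $\alpha$-H\"older discs the exponent $2$ becomes $2/\alpha$, whence the condition $2/\alpha<3$.

The links cannot be given this small size within $\mathbb R^3$, because four of them have to reach around $T$. In $\mathbb R^4$ links can be undone: we lift the odd links of all chains upward and push the even ones downward, and on the way shrink them in different places. The new position is a topological embedding $F$ of $\mathbb R^3$ in $\mathbb R^4$. For a disc $f$ in $F(\mathbb R^3)$, the linking argument is applied to $F^{-1}\circ f$ in $\mathbb R^3$, and the distances are measured in $\mathbb R^4$.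

Sections~\ref{sec:pattern} and~\ref{sec:discs} treat the pattern in $\mathbb R^3$ and the topological count, Section~\ref{sec:embedding} constructs $F$ and $Y=F(\mathbb R^3)$, Section~\ref{sec:geometry} verifies the two geometric conditions, and Sections~\ref{sec:nofilling} and~\ref{sec:highdim} prove the theorems.

\section{A solid torus filled with chains}\label{sec:pattern}

\subsection{Coordinates and parameters}

Let $D_r\subset\mathbb R^2$ be the closed disc of radius $r$ about $0$, $D=D_1$, and $S^1=\mathbb R/2\pi\mathbb Z$. Points of $\mathbb R^2$ are written $\zeta=(x,y)$ or $\xi=(\xi_1,\xi_2)$. Put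
\[
e(\zeta,t)=\big((4+x)\cos t,\ (4+x)\sin t,\ y\big),\qquad T(r)=e(D_r\times S^1),\qquad T=T(1).
\]
The map $e$ is a smooth embedding of $D_3\times S^1$. For $r\le3$ the solid torus $T(r)$ is the closed $r$-neighborhood of its core circle $e(\{0\}\times S^1)$, and $|p|\le4+r$ on $T(r)$. We use $(x,y,t)$ as coordinates on $T(3)$. A map on a set that is not open is called smooth if it extends smoothly to a neighborhood.

Fix $\alpha\in(2/3,1]$. Since $2/\alpha<3$, for all small $a\in(0,10^{-5}]$ there is an integer $k$ with
\begin{equation}\label{eq:parameters}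
k>a^{-2/\alpha},\qquad 4k\le10^{-4}a^{-3}.
\end{equation}
Fix such $a$ and $k$. For $\alpha=1$ one may take $a=10^{-5}$, $k=2\cdot10^{10}$. The first inequality is used only at the very end, in Section~\ref{sec:nofilling}. The second gives room for the $4k$ scaled copies and keeps the total volume finite.

Let $\lambda=0.9$, $\varepsilon=0.01$ and $c_i=(i-1)\pi/2$ for $i=1,2,3,4$. Link numbers $i$ are read modulo $4$ and values of $t$ modulo $2\pi$, so $c_{i+1}-c_i=\pi/2$ for all $i$; differences such as $t-c_i$ are represented in $(-\pi,\pi]$. Choose $\delta\in(0,0.01]$ and points $p_1,\dots,p_k\in\mathbb R^2$ such that the discs $p_s+D_{2\delta}$ are disjoint and contained in $\operatorname{int}D_{1/2}$. Let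
\[
I=\{1,\dots,k\}\times\mathbb Z/4,\qquad M=|I|=4k.
\]
An index $j=(s,i)\in I$ stands for link number $i$ of chain number $s$; it is called odd or even according to $i$.

\subsection{The links}

A thin solid torus around the unit circle of $\mathbb R^2\times\{0\}$ is parametrized by
\[
E_\eta(\xi,\tau)=\big((1+\eta\xi_1)\cos\tau,\ (1+\eta\xi_1)\sin\tau,\ \eta\xi_2\big);\qquad\text{note } e=4E_{1/4}.
\]
We flatten it to an elongated ring by affine maps $A_j:\mathbb R^3\to\mathbb R^2\times\mathbb R$ and place the ring in $T$ with $e$. For $j=(s,i)$ and $p_s=(p_x,p_y)$ let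
\[
A_j(X)=\begin{cases}(p_x+\delta X_2,\ p_y-\delta X_3,\ c_i+\lambda X_1)&(j\text{ odd}),\\ (p_x+\delta X_3,\ p_y+\delta X_2,\ c_i+\lambda X_1)&(j\text{ even}),\end{cases}
\]
and define $h_j:T(3)\to\mathbb R^3$ by $h_j(e(\xi,\tau))=e(A_j(E_\varepsilon(\xi,\tau)))$. In coordinates,
\begin{equation}\label{eq:links}
\begin{aligned}
j\text{ odd:}\quad&x=p_x+\delta(1+\varepsilon\xi_1)\sin\tau,\quad y=p_y-\delta\varepsilon\xi_2,\\
j\text{ even:}\quad&x=p_x+\delta\varepsilon\xi_2,\quad y=p_y+\delta(1+\varepsilon\xi_1)\sin\tau,\\
\text{both:}\quad&t=c_i+\lambda(1+\varepsilon\xi_1)\cos\tau .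
\end{aligned}
\end{equation}
Here $|\xi|\le3$, so $\varepsilon|\xi|\le0.03$. The range of $t$ has length less than $2\pi$, so $h_j$ is a smooth embedding.

\begin{lemma}\label{lem:disjoint}
The sets $h_j(T(3))$, $j\in I$, are pairwise disjoint and lie in $\operatorname{int}T(1/2)$.
\end{lemma}

\begin{proof}
On $h_j(T(3))$ we have $|\zeta-p_s|<1.1\,\delta$ and $|t-c_i|\le0.93$ by \eqref{eq:links}. This gives the containment, and disjointness for different $s$. For the same $s$ and links $i,i+2$ it gives disjointness because $c_i$ and $c_{i+2}$ are $\pi>1.86$ apart. Now consider links $i$ and $i+1$ of the same chain; one is odd, the other even. At a common point, comparing the two formulas for $x$ and the two for $y$ gives $(1+\varepsilon\xi_1)|\sin\tau|\le 0.03$ in both parametrizations. Hence $|\sin\tau|<0.031$ in both, and both $|t-c_i|$ and $|t-c_{i+1}|$ lie in $[0.87,0.93]$. But $t-c_i\in\pm[0.87,0.93]$ and $c_{i+1}-c_i=\pi/2$ force $|t-c_{i+1}|\in[0.64,0.71]\cup[2.44,2.51]$, a contradiction.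
\end{proof}

\begin{lemma}\label{lem:contraction}
With respect to the metric $d=|\zeta-\zeta'|+|t-t'|_{S^1}$ on $T(3)\cong D_3\times S^1$, every $h_j$ is $0.95$-Lipschitz.
\end{lemma}

\begin{proof}
Differentiating \eqref{eq:links} gives
\[
|d\zeta|+|dt|\le|dx|+|dy|+|dt|\le(\lambda+\delta)(1+3\varepsilon)|d\tau|+\varepsilon(\lambda+2\delta)|d\xi|\le0.95\,(|d\tau|+|d\xi|),
\]
since $0.91\cdot1.03<0.95$. Integrate along a segment in $D_3$ times a shortest arc in $S^1$.
\end{proof}

For a word $w=j_1\cdots j_l$ in the alphabet $I$ put $|w|=l$, $h_w=h_{j_1}\circ\dots\circ h_{j_l}$ (on $T(3)$), and $h_\emptyset=\mathrm{id}$. Let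
\[
T_w=h_w(T),\quad \ell_w=h_w(e(\{0\}\times S^1)),\quad P=T\setminus\bigcup_j\operatorname{int}T_j,\quad P_w=h_w(P),\quad Z=\bigcap_l\bigcup_{|w|=l}T_w .
\]
By Lemma~\ref{lem:disjoint}, $T_{wj}\subset\operatorname{int}T_w$, and different words of the same length give disjoint tori. By Lemma~\ref{lem:contraction}, $\max_{|w|=l}\operatorname{diam}T_w\to0$ as $l\to\infty$, since $d$ is comparable to the Euclidean metric on $T(3)$. So $T=Z\cup\bigcup_wP_w$, and each $z\in Z$ determines a unique infinite word $j_1j_2\cdots$ with $z\in T_{j_1\cdots j_l}$ for all $l$, called its \emph{branch}.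

\subsection{One chain}\label{ss:chain}

Fix a chain $s$, and let $K_i=\ell_{(s,i)}$ be the cores of its four links. By \eqref{eq:links} with $\xi=0$, in the coordinates $(x,y,t)$ the curve $K_i$ is an ellipse with center $(p_s,c_i)$ and half-axes $\delta$ and $\lambda$; it lies in the surface $\{y=p_y\}$ for $i$ odd and in $\{x=p_x\}$ for $i$ even. It bounds the elliptical disc
\[
\Delta_i=\Big\{y=p_y,\ \big(\tfrac{x-p_x}\delta\big)^2+\big(\tfrac{t-c_i}\lambda\big)^2\le1\Big\}\ (i\text{ odd}),\qquad
\Delta_i=\Big\{x=p_x,\ \big(\tfrac{y-p_y}\delta\big)^2+\big(\tfrac{t-c_i}\lambda\big)^2\le1\Big\}\ (i\text{ even}).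
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.55cm,y=1cm]
\draw[->] (-1.2,-1.6)--(7.6,-1.6) node[right]{$t$};
\draw (0,-1.53)--(0,-1.67) node[below]{$c_1$};
\draw (1.571,-1.53)--(1.571,-1.67) node[below]{$c_2$};
\draw (3.142,-1.53)--(3.142,-1.67) node[below]{$c_3$};
\draw (4.712,-1.53)--(4.712,-1.67) node[below]{$c_4$};
\draw (6.283,-1.53)--(6.283,-1.67) node[below]{$c_1+2\pi$};
\draw[fill=gray!15] (0,0) ellipse [x radius=0.9,y radius=1];
\draw[fill=gray!15] (3.142,0) ellipse [x radius=0.9,y radius=1];
\draw[dashed,fill=gray!15] (6.283,0) ellipse [x radius=0.9,y radius=1];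
\draw (0.671,0)--(2.471,0);
\draw (3.812,0)--(5.612,0);
\draw[line width=2.4pt] (0.671,0)--(0.9,0);
\draw[line width=2.4pt] (2.242,0)--(2.471,0);
\draw[line width=2.4pt] (3.812,0)--(4.042,0);
\draw[line width=2.4pt] (5.383,0)--(5.612,0);
\node at (0,0) {$\Delta_1$};
\node at (3.142,0) {$\Delta_3$};
\node at (6.283,0) {$\Delta_1$};
\node[below] at (1.571,0) {$\Delta_2$};
\node[below] at (4.712,0) {$\Delta_4$};
\node[above] at (1.0,0.05) {$A^1$};
\node[above] at (2.13,0.05) {$A^2$};
\node[above] at (4.16,0.05) {$A^3$};
\node[above] at (5.26,0.05) {$A^4$};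
\end{tikzpicture}
\caption{One chain, seen in the surface $\{y=p_y\}$ with coordinates $t$ (horizontal) and $x$ (vertical, stretched). The odd links have the cores $K_1,K_3$, the ellipses bounding the shaded discs $\Delta_1,\Delta_3$. The even discs $\Delta_2,\Delta_4$ are perpendicular to the page and meet it in the thin segments; the even cores $K_2,K_4$ pass through the page at the ends of these segments. The thick arcs $A^i=\Delta_i\cap\Delta_{i+1}$ are the only intersections of odd and even discs. The dashed ellipse is $K_1$ again.}
\label{fig:chain}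
\end{figure}

We record the properties of this configuration, which is shown in Figure~\ref{fig:chain}.

\smallskip
\noindent(C1) \emph{$K_{i+1}$ meets $\Delta_i$ in exactly one point, an interior point of $\Delta_i$, and transversally.} For $i$ odd, $K_{i+1}$ meets $\{y=p_y\}$ only at $\sin\tau=0$, that is, at $(p_s,c_{i+1}\pm\lambda)$, and transversally because $dy/d\tau=\pm\delta$ there. Since $\pi/2-0.9<0.9<\pi/2+0.9<\pi$, only $(p_s,c_{i+1}-\lambda)$ lies in $\Delta_i$, in its interior. For $i$ even exchange $x$ and $y$.

\smallskip
\noindent(C2) \emph{$\Delta_1\cap\Delta_3=\emptyset=\Delta_2\cap\Delta_4$, and $(\Delta_1\cup\Delta_3)\cap(\Delta_2\cup\Delta_4)=\bigcup_iA^i$ with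
\[
A^i=\Delta_i\cap\Delta_{i+1}=\{p_s\}\times[c_{i+1}-\lambda,\,c_i+\lambda].
\]
These are four disjoint arcs. The lower endpoint of $A^i$ lies on $K_{i+1}$, the upper one on $K_i$, and the interior points of $A^i$ lie on no $K_l$.} The first equalities hold because $2\lambda<\pi$. Every pair of an odd and an even disc has consecutive numbers $i,i+1$ modulo $4$, and on the intersection of the two $\zeta=p_s$ and $|t-c_i|,|t-c_{i+1}|\le\lambda$. Finally $K_l$ meets $\{\zeta=p_s\}$ only at $t=c_l\pm\lambda$.

\smallskip
\noindent(C3) \emph{Let $\ell'$ be the closed curve which, for $i=1,2,3,4$ in succession, runs along one of the two halves of $K_{i+1}$ from $(p_s,c_{i+1}-\lambda)$ to $(p_s,c_{i+1}+\lambda)$, and then backward along $A^{i+1}$ to $(p_s,c_{i+2}-\lambda)$. Then $\ell'$ is freely homotopic in $T(1/2)$ to the core $\ell_\emptyset$.} Indeed $\ell'$ lies in $T(1/2)\cong D_{1/2}\times S^1$, where loops are classified up to free homotopy by their total $t$-increment. For $\ell'$ this is $4\,(2\lambda-(2\lambda-\pi/2))=2\pi$.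

\section{Spanning discs meet many tori}\label{sec:discs}

\subsection{Linking numbers and general position}

For loops $\gamma,\ell$ in $\mathbb R^3$ with disjoint images, the linking number $\mathrm{lk}(\gamma,\ell)$ is the degree of the map $(\sigma,t)\mapsto\frac{\gamma(\sigma)-\ell(t)}{|\gamma(\sigma)-\ell(t)|}\in S^2$ on the torus. We use the following standard facts.

\smallskip
\noindent(L1) $\mathrm{lk}$ is symmetric up to sign, and invariant under homotopies of each loop in the complement of the other. For fixed $\ell$ it induces a homomorphism $H_1(\mathbb R^3\setminus\ell)\to\mathbb Z$.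

\smallskip
\noindent(L2) Let $\gamma=f|_{\partial D}$ with $f:D\to\mathbb R^3$ smooth, and let $\ell$ be piecewise smooth and disjoint from $f(\partial D)$. If $f$ meets $\ell$ only at points where $\ell$ is locally a smooth arc, and transversally, then $\mathrm{lk}(\gamma,\ell)$ is, up to a universal sign, the algebraic intersection number of $f$ and $\ell$.

\smallskip
\noindent(L3) If $f:D\to\mathbb R^3$ is smooth and $S\subset\mathbb R^3$ is a submanifold without boundary, then $f+v$ is transverse to $S$ on $\operatorname{int}D$ for almost every $v\in\mathbb R^3$. (Apply Sard's theorem to $(q,s)\mapsto s-f(q)$ on $\operatorname{int}D\times S$.)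

\smallskip
By (C1) and (L2), $\mathrm{lk}(K_i,K_{i+1})=\pm1$: consecutive links are linked. Changing the parametrization of a Jordan curve changes linking numbers at most by a sign, and we only care whether they vanish.

\subsection{A disc that avoids one chain}

From now on fix a word $w$ and a chain $s$. We write $K_i,\Delta_i,A^i,\ell'$ for the images under $h_w$ of the objects of Section~\ref{ss:chain}, and put
\[
V_i=T_{w(s,i)},\qquad\text{so that } K_i=\ell_{w(s,i)}\text{ is the core of }V_i .
\]
All these sets lie in $h_w(T(1/2))$. Since $h_w$ is a smooth embedding, (C1)--(C3) and $\mathrm{lk}(K_i,K_{i+1})=\pm1$ remain valid, with $\ell_w$ and $h_w(T(1/2))$ in place of $\ell_\emptyset$ and $T(1/2)$, and with $(x,y,t)$ denoting the coordinates on $T_w$ transported by $h_w$. The reader may keep $w=\emptyset$ in mind.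

\begin{lemma}\label{lem:onechain}
Let $f:D\to\mathbb R^3$ be continuous with $f(\partial D)\cap h_w(T(1/2))=\emptyset$ and $f(D)\cap(K_1\cup\dots\cup K_4)=\emptyset$. Then $\mathrm{lk}(f|_{\partial D},\ell_w)=0$.
\end{lemma}

The difficulty is that $f$ may cross $T_w$ in a complicated way, between the links and through them. The discs $\Delta_i$ record these crossings as closed curves in $D$, and $\ell'$ is chosen so that $f$ can meet it only where an odd disc crosses an even one. The linking number thus becomes an intersection number of closed curves in a disc, which is zero.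

\begin{proof}
Since $\ell'\simeq\ell_w$ in $h_w(T(1/2))$, it suffices to show $\mathrm{lk}(f|_{\partial D},\ell')=0$. The hypotheses say that certain compact sets are disjoint. So a sufficiently close smooth approximation of $f$, plus a small generic constant, still satisfies them, and by the straight-line homotopy it has the same linking number. By (L3) we may thus assume that $f$ is smooth and transverse on $\operatorname{int}D$ to all $\operatorname{int}\Delta_i$ and all $\operatorname{int}A^i$. Put
\[
\mathbf a=f^{-1}(\Delta_1\cup\Delta_3),\qquad\mathbf b=f^{-1}(\Delta_2\cup\Delta_4).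
\]
As $f$ avoids $\partial\Delta_i=K_i$ and $f(\partial D)$ avoids $\Delta_i$, both sets are finite unions of disjoint smooth circles in $\operatorname{int}D$. By (C2), $\mathbf a\cap\mathbf b=f^{-1}(\bigcup_iA^i)$.

Let $\mathsf x=x\circ f-p_x$ and $\mathsf y=y\circ f-p_y$, on a neighborhood of $\mathbf a\cup\mathbf b$. Locally $\mathbf a=\{\mathsf y=0\}$ with $d\mathsf y\ne0$, and $\mathbf b=\{\mathsf x=0\}$ with $d\mathsf x\ne0$. If $q\in\mathbf a\cap\mathbf b$, then $f(q)$ is an interior point of some $A^i$, because the endpoints lie on the $K$'s. Transversality of $f$ to $A^i$, which has direction $\partial_t$, means $d\mathsf x\wedge d\mathsf y\ne0$ at $q$. So $\mathbf a$ and $\mathbf b$ cross transversally at $q$; let $\epsilon(q)=\pm1$ be the sign of $d\mathsf x\wedge d\mathsf y$ there.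

\emph{The signs $\epsilon(q)$ compute the linking number.} As $f$ avoids the $K_i$, it meets $\ell'$ only in interior points of the arcs $A^i$. Each arc is traversed once by $\ell'$, in the $-t$ direction. The intersection sign of $f$ at $q$ with $A^i$ oriented by $+t$ equals $\epsilon(q)$ up to a factor $\pm1$ that depends only on the orientation of the chart $(x,y,t)$. By (L2), $\mathrm{lk}(f|_{\partial D},\ell')=\pm\sum_{q\in\mathbf a\cap\mathbf b}\epsilon(q)$.

\emph{The signs cancel.} Let $c$ be a circle of $\mathbf a$. Since $\mathsf y=0$ and $d\mathsf y\ne0$ along the connected curve $c$, the function $\mathsf y$ increases across $c$ in the outward direction all along $c$, or in the inward direction all along $c$. Orient $\mathbf b$ so that $\mathsf x>0$ on its left side. If $v$ is a positive tangent vector of $\mathbf b$ at $q\in c\cap\mathbf b$ and $\nu$ points to the left, then $d\mathsf x(v)=0$, $d\mathsf x(\nu)>0$ and $(d\mathsf x\wedge d\mathsf y)(v,\nu)=-d\mathsf x(\nu)\,d\mathsf y(v)$. So $\epsilon(q)$ tells whether $\mathsf y$ decreases or increases along $\mathbf b$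 at $q$. That is, up to a sign depending only on $c$, it tells whether $\mathbf b$ crosses $c$ outward or inward. Every closed curve of $\mathbf b$ crosses the Jordan curve $c$ outward as often as inward. So $\sum_{q\in c\cap\mathbf b}\epsilon(q)=0$. Sum over the circles $c$ of $\mathbf a$.
\end{proof}

\subsection{Passing to the next generation}

Lemma~\ref{lem:onechain} says that a disc whose boundary links $\ell_w$ meets some core $K_i$. To iterate we need more: inside the disc there should be a subdisc whose boundary links $K_i$ and stays away from the chains in $V_i$. The natural candidates are the circles in which the disc meets $\partial V_i$.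

\begin{lemma}\label{lem:child}
Let $g:D\to\mathbb R^3$ be smooth, and transverse on $\operatorname{int}D$ to $\partial V_1,\dots,\partial V_4$. Let $c$ be a smooth Jordan curve in $\operatorname{int}D$, or $c=\partial D$, bounding the closed disc $D_c\subset D$. Suppose that $g(c)\cap h_w(T(1/2))=\emptyset$ and $\mathrm{lk}(g|_c,\ell_w)\ne0$. Then for some $i$ there is a component $c'\subset D_c\setminus c$ of $g^{-1}(\partial V_i)$, a smooth Jordan curve, with $\mathrm{lk}(g|_{c'},\ell_{w(s,i)})\ne0$.
\end{lemma}

\begin{proof}
As $V_i\subset h_w(T(1/2))$, the set $g(c)$ misses all $V_i$. So $D_c\cap g^{-1}(\partial V_i)$ is a compact subset of $D_c\setminus c\subset\operatorname{int}D$, and by transversality it is a $1$-manifold without boundary. Hence the components of $g^{-1}(\partial V_i)$ that meet $D_c$ are finitely many smooth circles in $D_c\setminus c$. In this proof $c'$ and $c''$ denote such circles, and $D_{c'}\subset D_c$ is the closed disc bounded by $c'$.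

Suppose that the lemma fails. The plan is to show that $g$ maps each circle to a null-homotopic loop in the torus $\partial V_i$ containing its image, to push the disc off the chain, and to apply Lemma~\ref{lem:onechain}. On the torus $\partial V_i$ a loop is determined up to homotopy by two integers. The assumption controls one of them, the linking with $K_i$; the other will be read off from the next link $K_{i+1}$.

\emph{Step 1: if $c'$ is a component of $g^{-1}(\partial V_i)$, then $\mathrm{lk}(g|_{c'},K_l)=0$ for every $l$.} For $l=i$ this is the assumption. Let $l\ne i$, so that $g(c')\cap V_l=\emptyset$. Then $G=D_{c'}\cap g^{-1}(V_l)$ is a compact surface in $D_{c'}\setminus c'$, bounded by components $c''$ of $g^{-1}(\partial V_l)$. In the compact surface $\overline{D_{c'}\setminus G}$ the curve $c'$ is homologous to a sum of curves $\pm c''$, and $g$ maps this surface into $\mathbb R^3\setminus\operatorname{int}V_l\subset\mathbb R^3\setminus K_l$. Hence $\mathrm{lk}(g|_{c'},K_l)=\sum\pm\mathrm{lk}(g|_{c''},K_l)=0$ by the assumption, applied to the curves $c''$.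

\emph{Step 2: $g|_{c'}$ is null-homotopic in $\partial V_i$.} The group $\pi_1(\partial V_i)=H_1(\partial V_i)$ has a basis consisting of a meridian $\mathsf m$ and a longitude $\mathsf l$ homotopic to $K_i$ in $V_i$. The meridian bounds a disc in $V_i$ that meets $K_i$ once, transversally, and misses $K_{i+1}$. So $\mathrm{lk}(\mathsf m,K_i)=\pm1$ and $\mathrm{lk}(\mathsf m,K_{i+1})=0$. Moreover $\mathrm{lk}(\mathsf l,K_{i+1})=\mathrm{lk}(K_i,K_{i+1})=\pm1$. Thus $(\mathrm{lk}(\cdot,K_i),\mathrm{lk}(\cdot,K_{i+1}))$ is injective on $H_1(\partial V_i)$, and Step 1 applies.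

\emph{Step 3: pushing off.} Among all these circles, for $i=1,\dots,4$, take the outermost ones. Their closed discs are disjoint. The complement of these discs in $D_c$ is connected, contains $c$, and contains no point of $\bigcup_ig^{-1}(\partial V_i)$; hence $g$ maps it off $\bigcup_iV_i$. Replace $g$ on each outermost disc $D_{c'}$ by a null-homotopy of $g|_{c'}$ inside the corresponding $\partial V_i$. The result is a continuous map $g':D_c\to\mathbb R^3\setminus\bigcup_i\operatorname{int}V_i$ with $g'|_c=g|_c$; it avoids all $K_i$. Since $D_c$ is diffeomorphic to $D$, Lemma~\ref{lem:onechain} gives $\mathrm{lk}(g|_c,\ell_w)=0$, a contradiction.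
\end{proof}

\begin{proposition}\label{prop:count}
Let $f:D\to\mathbb R^3$ be continuous with $f(\partial D)\cap h_w(T(1/2))=\emptyset$ and $\mathrm{lk}(f|_{\partial D},\ell_w)\ne0$. Then for every $J\ge0$ the set $f(D)$ meets $T_{wv}$ for at least $k^J$ words $v$ of length $J$.
\end{proposition}

\begin{proof}
If $f(D)\cap T_w=\emptyset$, then $f$ is a null-homotopy of $f|_{\partial D}$ in the complement of $\ell_w$, which is impossible. This settles $J=0$. For $J\ge1$ choose smooth maps $g_n\to f$ uniformly, transverse on $\operatorname{int}D$ to the finitely many surfaces $\partial T_{wv}$, $1\le|v|\le J$; this is possible by (L3). For large $n$ the map $g_n$ satisfies the hypotheses imposed on $f$. Apply Lemma~\ref{lem:child} with $c=\partial D$ to each chain $s=1,\dots,k$. This gives $k$ distinct children $w(s,i_s)$ and curves $c'$ in $\operatorname{int}D$ with $\mathrm{lk}(g_n|_{c'},\ell_{w(s,i_s)})\ne0$ and $g_n(c')\subset\partial T_{w(s,i_s)}$. In particular $g_n(c')$ misses $h_{w(s,i_s)}(T(1/2))$, so Lemma~\ref{lem:child} applies to each of these children and its curve $c'$.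 After $J$ rounds, $g_n(D)$ meets $\partial T_{wv}$ for at least $k^J$ words $v$ of length $J$. Some set of $k^J$ words occurs for infinitely many $n$. For each of its words $v$ and these $n$ choose $q_n\in D$ with $g_n(q_n)\in T_{wv}$; a limit point $q$ of $(q_n)$ satisfies $f(q)\in T_{wv}$.
\end{proof}

\begin{example}
For $J=1$ and $w=\emptyset$ the lower bound is attained: the flat meridian disc $e(D\times\{0\})$ meets exactly $k$ of the $4k$ tori $T_j$. It meets $T_{(s,1)}$, since the core of this torus has points with $t=0$. It misses $T_{(s,i)}$ for $i\ne1$, since there $|t-c_i|\le0.93<\pi/2$.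
\end{example}

\section{The set $Y\subset\mathbb R^4$}\label{sec:embedding}

We now give every torus $T_j$ the shape of a copy of $T$ scaled by $a$. We construct an embedding $\Phi:P\to\mathbb R^4$ that is flat away from the links and on $\partial T_j$ equals a similarity of factor $a$ composed with $h_j^{-1}$. Then we insert scaled copies of $\Phi$ into the holes, and repeat.

\subsection{Positions of the copies}

The cube $\{|X_1-4|<0.3,\ |X_2|<0.3,\ |X_3|<0.3\}$ lies in $\operatorname{int}T(1/2)$: there $\sqrt{X_1^2+X_2^2}\in[3.7,4.32]$, and $\sqrt{0.32^2+0.3^2}<0.5$. It contains at least $\lfloor0.6/(11a)\rfloor^3\ge(0.05/a)^3\ge10^{-4}a^{-3}\ge M$ disjoint open grid cubes of side $11a$. Let $b_j$, $j\in I$, be the centers of distinct ones. Since $T\subset[-5,5]^3$, the sets $b_j+\vartheta T$ with $0<\vartheta\le a$ lie in these cubes.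

\subsection{Moving the links}

Consecutive links of a chain are linked and cannot be pulled apart in $\mathbb R^3$. But the odd links of all chains lie in disjoint balls, and so do the even ones. Each of the two families can therefore be moved in $\mathbb R^3$ on its own.

\begin{lemma}\label{lem:isotopy}
For each of the two families ($j$ odd; $j$ even) there are maps $\psi^j_\theta:T\to\operatorname{int}T(1/2)$, $\theta\in[0,1]$, smooth in $(p,\theta)$, constant in $\theta$ on $[0,\frac14]$ and on $[\frac34,1]$, such that for each $\theta$ the maps $\psi^j_\theta$ of the family are smooth embeddings with pairwise disjoint images, and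
\[
\psi_0^j(e(\xi,\tau))=h_j(e(2\xi,\tau)),\qquad\psi_1^j(p)=ap+b_j .
\]
\end{lemma}

\begin{proof}
Let $G_j=e\circ A_j$ on the closed ball $\bar B(0,1.3)\subset\mathbb R^3$. There $|\zeta-p_s|\le1.3\,\delta$ and $|t-c_i|\le1.17<\pi/2$. So $G_j$ is an embedding into $\operatorname{int}T(1/2)$, and within one family the balls $\mathfrak B_j=G_j(\bar B(0,1.3))$ are disjoint. The maps $G_j$ preserve orientation: in the order $(x,y,t)$ the Jacobian of $e$ is $-(4+x)<0$, and the linear part of $A_j$ has determinant $-\delta^2\lambda<0$ in both cases. Put $q_j=G_j(0)$. Since $E_\varepsilon(2\xi,\tau)=E_{2\varepsilon}(\xi,\tau)$, we have $h_j(e(2\xi,\tau))=G_j(E_{2\varepsilon}(\xi,\tau))$. Also $|E_\eta|\le1+\eta\le1.25$ on $D\times S^1$ for $\eta\le\frac14$.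

Consider six stages, each a family of maps of $p=e(\xi,\tau)\in T$, smooth in $p$ and in a parameter from a closed interval, and an embedding for each parameter value. Here $u=E_{1/4}(\xi,\tau)=p/4$, and $\kappa\in(0,a)$ is a number common to the family. It is chosen small after the paths in stages 4 and 5, which do not depend on it.
\begin{enumerate}
\item $G_j(E_\eta(\xi,\tau))$, $\eta$ from $2\varepsilon$ to $\frac14$: thicken the torus inside its ball.
\item $G_j(\vartheta u)$, $\vartheta$ from $1$ to $\kappa$: shrink it toward $q_j$.
\item $q_j+[G_j(\vartheta\kappa u)-q_j]/\vartheta$, $\vartheta$ from $1$ to $0$: replace $G_j$ by its derivative. The map equals $q_j+\int_0^1DG_j(\varsigma\vartheta\kappa u)\,\kappa u\,d\varsigma$, so the family is smooth up to $\vartheta=0$, where it is $q_j+\kappa\,DG_j(0)u$.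
\item $q_j+\kappa L^j_\vartheta u$, where $L^j_\vartheta$ is a smooth path from $DG_j(0)$ to $4\,\mathrm{Id}$ in the connected group $GL^+(3,\mathbb R)$. It ends at $q_j+\kappa p$, because $4u=p$.
\item $q_j(\vartheta)+\kappa p$, where the $q_j(\vartheta)$ are smooth paths in $W=\operatorname{int}T(1/2)$ from $q_j$ to $b_j$, pairwise distinct at each time. They exist: the configuration space of $N$ distinct points in the connected $3$-manifold $W$ is the open subset of $W^N$ left by removing finitely many submanifolds of codimension $3$, hence connected.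
\item $b_j+\vartheta p$, $\vartheta$ from $\kappa$ to $a$.
\end{enumerate}
Stages 1 and 2 stay in $\mathfrak B_j$. Stages 3--5 stay in balls of radius $C\kappa$ about $q_j$ or $q_j(\vartheta)$, with $C$ independent of $\kappa$. By compactness, for small $\kappa$ these balls are disjoint within the family at each time and lie in $\operatorname{int}T(1/2)$. Stage 6 stays in the disjoint grid cubes. Each stage starts where the preceding one ends.

Reparametrize stage $\nu$ affinely as $H^j_\nu(p,\vartheta)$, with $\vartheta$ running from $0$ to $1$. Let $\beta:\mathbb R\to[0,1]$ be smooth and nondecreasing with $\beta=0$ on $(-\infty,\frac13]$ and $\beta=1$ on $[\frac23,\infty)$. Put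
\[
\psi^j_\theta(p)=H_\nu^j\big(p,\ \beta(12(\theta-\tfrac14)-(\nu-1))\big)\qquad\text{for }\theta\in\big[\tfrac14+\tfrac{\nu-1}{12},\ \tfrac14+\tfrac\nu{12}\big],
\]
and let $\psi^j_\theta$ be constant in $\theta$ on $[0,\frac14]$ and on $[\frac34,1]$. The family is constant in $\theta$ near all junction times, hence smooth, and it has the stated properties.
\end{proof}

We put $\psi^j_\theta=\psi^j_0$ for $\theta<0$. For later use we note that $h_j(T(2))\subset\mathfrak B_j\subset T$, since $|E_\varepsilon|\le1.02$ on $D_2\times S^1$.

\subsection{The first piece}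

To let the two families move without meeting each other, we use the fourth coordinate as time, running upward for the odd links and downward for the even ones. Let $\sigma_j=+1$ for $j$ odd, $\sigma_j=-1$ for $j$ even, and
\[
\varphi_j(z)=az+(b_j,\sigma_j)\quad\text{on }\mathbb R^4=\mathbb R^3\times\mathbb R,\qquad\varphi_{j_1\cdots j_l}=\varphi_{j_1}\circ\dots\circ\varphi_{j_l},\qquad\varphi_\emptyset=\mathrm{id}.
\]
Define $\Phi:P\to\mathbb R^4$ by $\Phi(p)=(p,0)$ for $p\in T\setminus\bigcup_j\operatorname{int}h_j(T(2))$ (\emph{flat points}) and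
\begin{equation}\label{eq:tube}
\Phi\big(h_j(e(\rho\omega,t))\big)=\big(\psi^j_{2-\rho}(e(\omega,t)),\ \sigma_j(2-\rho)\big)\qquad(\omega\in\partial D,\ 1\le\rho\le2)
\end{equation}
(\emph{tube points}). For $\rho=2$ the two formulas agree, by the formula for $\psi^j_0$. So $\Phi$ is well defined and continuous. It is injective: flat points have height $0$, for $\rho<2$ odd tubes lie at positive and even tubes at negative heights, and at a given height the tubes of one family are embedded and disjoint by Lemma~\ref{lem:isotopy}. For $\rho=1$,
\begin{equation}\label{eq:glue}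
\Phi(h_j(p))=\varphi_j(p,0)\qquad(p\in\partial T).
\end{equation}

To iterate without collisions we need an envelope $\Omega$ of the whole construction over $T$ whose copies $\varphi_j\Omega$ are disjoint and meet $\Phi(P)$ only along the gluing tori. A product $T\times[-4,4]$ would not do: the vertical ends of the tubes would run inside $\varphi_j(\partial T\times[-4,4])$. So we let the height shrink to $0$ at $\partial T$:
\[
\Omega=\{(e(\zeta,t),h):\ |\zeta|\le1,\ |h|\le4(1-|\zeta|)\}\subset\bar B(0,7);
\]
see Figure~\ref{fig:omega}.

\begin{figure}[ht]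
\centering
\begin{tikzpicture}[x=1.15cm,y=1.1cm]
\draw[gray] (-4,0)--(0,2.4)--(4,0)--(0,-2.4)--cycle;
\node[gray] at (2.35,1.4) {$\Omega$};
\draw[thick] (-5.6,0)--(-2.4,0);
\draw[thick] (-1.2,0)--(1.2,0);
\draw[thick] (2.4,0)--(5.6,0);
\draw[thick] (-2.4,0)--(-2.4,0.25) .. controls (-2.4,0.6) and (-0.9,0.5) .. (-0.9,0.9)--(-0.9,1.2);
\draw[thick] (-1.2,0)--(-1.2,0.25) .. controls (-1.2,0.5) and (-0.4,0.5) .. (-0.4,0.9)--(-0.4,1.2);
\draw[thick] (2.4,0)--(2.4,-0.25) .. controls (2.4,-0.6) and (0.9,-0.5) .. (0.9,-0.9)--(0.9,-1.2);
\draw[thick] (1.2,0)--(1.2,-0.25) .. controls (1.2,-0.5) and (0.4,-0.5) .. (0.4,-0.9)--(0.4,-1.2);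
\draw[fill=gray!25] (-0.9,1.2)--(-0.65,1.35)--(-0.4,1.2)--(-0.65,1.05)--cycle;
\draw[fill=gray!25] (0.9,-1.2)--(0.65,-1.35)--(0.4,-1.2)--(0.65,-1.05)--cycle;
\node at (0.15,1.3) {$\varphi_j\Omega$};
\node at (-0.2,-1.3) {$\varphi_{j'}\Omega$};
\draw[->] (-5.6,1.2)--(-5.6,2.2) node[right]{$h$};
\node[below] at (5.1,0) {$\mathbb R^3\times0$};
\end{tikzpicture}
\caption{Schematic section of the first piece $\Phi(P)$ and of the flat part $(\mathbb R^3\setminus T)\times0$ outside it (thick), not to scale, with one odd index $j$ and one even index $j'$. Away from the links the first piece is flat. From the boundary of each removed neighborhood $h_j(T(2))$ of a link a tube rises ($j$ odd) or descends ($j'$ even), with vertical beginning and end. It ends on the rim of the small copy $\varphi_j\Omega$ or $\varphi_{j'}\Omega$ of the envelope $\Omega$ (gray outline), in which the construction is repeated.}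
\label{fig:omega}
\end{figure}

\begin{lemma}\label{lem:omega}
\begin{enumerate}
\item[\textup{(a)}] $\Phi(P)\subset\Omega$, and $\Omega\cap((\mathbb R^3\setminus T)\times0)=\emptyset$.
\item[\textup{(b)}] $\varphi_j\Omega\subset\operatorname{int}\Omega$ for all $j$, and the sets $\varphi_j\Omega$ are pairwise disjoint.
\item[\textup{(c)}] $\Phi(P)\cap\varphi_j\Omega=\Phi(\partial T_j)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Flat points have $h=0$, and tube points lie in $T(1/2)\times[-1,1]\subset\Omega$. The second claim is clear since $\Omega\subset T\times\mathbb R$.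

(b) $\varphi_j\Omega\subset(aT+b_j)\times[\sigma_j-4a,\sigma_j+4a]\subset\operatorname{int}T(1/2)\times(-2,2)\subset\operatorname{int}\Omega$, and the sets $aT+b_j$ are disjoint.

(c) A point of $\Phi(P)\cap\varphi_j\Omega$ has $|h|\ge1-4a\ge\frac34$, so it is a tube point of some tube $i\in I$ with $\theta=2-\rho\in[\frac34,1]$. Since $\psi^i_\theta=\psi^i_1$ there, it is $(ap+b_i,\sigma_i\theta)$ with $p\in\partial T$. It lies over $aT+b_j$, so $i=j$. Applying $\varphi_j^{-1}$ we get $(p,\sigma_j(\theta-1)/a)\in\Omega$ with $p\in\partial T$, and this forces $\theta=1$. By \eqref{eq:glue} the point is $\Phi(h_j(p))$. Conversely $\Phi(\partial T_j)\subset\varphi_j\Omega$ by \eqref{eq:glue}.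
\end{proof}

\subsection{The embedding $F$}

Define $F:\mathbb R^3\to\mathbb R^4$ by
\[
F(p)=(p,0)\ \ (p\notin T),\qquad F=\varphi_w\circ\Phi\circ h_w^{-1}\ \text{ on }P_w,\qquad F(z)=\text{the point of }\bigcap_l\varphi_{j_1\cdots j_l}\Omega\ \ (z\in Z),
\]
where $j_1j_2\cdots$ is the branch of $z$. The intersection is nested by Lemma~\ref{lem:omega}(b), with diameters at most $14a^l$.

\emph{Consistency.} If $w\ne w'$ and $P_w\cap P_{w'}\ne\emptyset$, then one of the words, say $w$, is a proper prefix of the other. As $P_w$ misses $\operatorname{int}T_{wj}$ for all $j$, necessarily $w'=wj$ for some $j$ and $P_w\cap P_{wj}=\partial T_{wj}$. For $q\in\partial T$ the two definitions at $h_{wj}(q)$ give $\varphi_w\Phi(h_j(q))=\varphi_w\varphi_j(q,0)$, by \eqref{eq:glue}, and $\varphi_{wj}\Phi(q)=\varphi_{wj}(q,0)$, since $\Phi$ is flat on $\partial T$. Also $\Phi(p)=(p,0)$ on $\partial T$ fits with the outside.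

\emph{Self-similarity.} Since $h_w(P_v)=P_{wv}$, the definition on the pieces and on $Z$ gives the first of the following relations, and Lemma~\ref{lem:omega}(a),(b) gives the second. The third follows from these two.
\begin{equation}\label{eq:selfsimilar}
F\circ h_w=\varphi_w\circ F\ \text{ on }T,\qquad F(T)\subset\Omega,\qquad F(T_w)\subset\varphi_w\Omega .
\end{equation}

\begin{proposition}\label{prop:F}
The set $Y:=F(\mathbb R^3)$ is closed, $F:\mathbb R^3\to Y$ is a homeomorphism, and $F(T)\cap\varphi_j\Omega=F(T_j)$ for all $j$. With $\delta_0=\min_{j\ne j'}\operatorname{dist}(\varphi_j\Omega,\varphi_{j'}\Omega)>0$ we have, for all words $w$ and all $v\ne v'$ with $|v|=|v'|=J$,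
\begin{equation}\label{eq:separation}
\operatorname{dist}\big(F(T_{wv}),F(T_{wv'})\big)\ge\delta_0\,a^{|w|+J}.
\end{equation}
\end{proposition}

\begin{proof}
\emph{Continuity.} Off $Z$ the closed pieces $P_w$ and $\mathbb R^3\setminus\operatorname{int}T$ are locally finite. At $z\in Z$ the tori $T_w\ni z$ are neighborhoods of $z$, and $\operatorname{diam}F(T_w)\le14a^{|w|}$.

\emph{Points of $F(T)\cap\varphi_j\Omega$.} Let $p\in T$ with $F(p)\in\varphi_j\Omega$. If $p\in T_i$, then $F(p)\in\varphi_i\Omega$, so $i=j$. If $p\in P$, then $\Phi(p)\in\Phi(\partial T_j)$ by Lemma~\ref{lem:omega}(c), and $p\in\partial T_j$ because $\Phi$ is injective. In both cases $p\in T_j$. Together with $F(T_j)\subset\varphi_j\Omega$ this gives $F(T)\cap\varphi_j\Omega=F(T_j)$.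

\emph{Injectivity.} Let $F(p)=F(p')$. If $p\notin T$, then $F(p)\notin\Omega$, so $p'\notin T$ and $p=p'$. Let $p,p'\in T$. If $F(p)$ lies in no $\varphi_j\Omega$, then $p,p'\in P$ and $p=p'$ since $\Phi$ is injective. If $F(p)\in\varphi_j\Omega$, then $p,p'\in T_j$ by the previous paragraph. By \eqref{eq:selfsimilar} the points $h_j^{-1}(p),h_j^{-1}(p')$ of $T$ have the same image under $F$, and we repeat the argument. If this never stops, $p$ and $p'$ lie in $T_w$ for all prefixes $w$ of an infinite word, so $p=p'$.

$F$ is the inclusion outside a compact set, hence proper, and a proper continuous injection is a homeomorphism onto a closed set. For \eqref{eq:separation} let $u$ be the longest common prefix of $v,v'$. The two sets lie in $\varphi_{wuj}\Omega$ and $\varphi_{wuj'}\Omega$ with $j\ne j'$, at distance at least $\delta_0a^{|w|+|u|}\ge\delta_0a^{|w|+J}$.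
\end{proof}

\section{$Y$ is Ahlfors regular and linearly locally contractible}\label{sec:geometry}

Both conditions are invariant under similarities, with the same constants, so we look at $Y$ through the maps $\varphi_w^{-1}$. A ball centered at a point of $F(T)$ and of small radius can be magnified until either its center lies on the first piece $\Phi(P)$, where everything is bi-Lipschitz to a Euclidean ball, or its radius is comparable to $1$, where compactness suffices. For this the magnified sets must be of finitely many kinds near $F(T)$. We normalize $\mathcal H_3$ so that it is Lebesgue measure on $\mathbb R^3$. For $p\in\mathbb R^3$, $B(p,r)$ denotes the ball in $\mathbb R^3$.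

\subsection{Finitely many models}

For a word $w$ let
\[
Y_w=\varphi_w^{-1}(Y),\qquad\chi_w=\varphi_w^{-1}\circ F\circ h_w:T(2)\to Y_w .
\]
The maps $\chi_w$ are continuous and injective, and $\chi_w=F$ on $T$ by \eqref{eq:selfsimilar}.

\begin{lemma}\label{lem:models}
\begin{enumerate}
\item[\textup{(a)}] $Y_w\cap\Omega=F(T)$ for all $w$.
\item[\textup{(b)}] $\chi_{vj}=\chi_j$ for all words $v$ and $j\in I$. So there are only finitely many different maps $\chi_w$, namely $\chi_\emptyset=F|_{T(2)}$ and $\chi_j$, $j\in I$.
\item[\textup{(c)}] There is $r_1>0$ such that, for all $w$, every point of $Y_w$ at distance less than $r_1$ from $F(T)$ lies in $\chi_w(T(2))$.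
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We show $Y\cap\varphi_w\Omega=F(T_w)$ by induction; applying $\varphi_w^{-1}$ gives the claim. For $w=\emptyset$ this is $F(T)\subset\Omega$ and Lemma~\ref{lem:omega}(a). If it holds for $w$, then, since $\varphi_{wj}\Omega\subset\varphi_w\Omega$, Proposition~\ref{prop:F} gives
\[
Y\cap\varphi_{wj}\Omega=F(T_w)\cap\varphi_{wj}\Omega=\varphi_w(F(T)\cap\varphi_j\Omega)=\varphi_wF(T_j)=F(T_{wj}).
\]

(b) Since $h_j(T(2))\subset T$, \eqref{eq:selfsimilar} gives $F\circ h_v\circ h_j=\varphi_v\circ F\circ h_j$ on $T(2)$.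

(c) For $w=\emptyset$: $Y\setminus F(T(2))=(\mathbb R^3\setminus T(2))\times0$ has distance at least $1$ from $\Omega$. For $w=vj$ we apply $\varphi_j$, which maps $Y_{vj}$ to $Y_v$, $\chi_{vj}(T(2))$ to $F(h_j(T(2)))$ and $F(T)$ to $F(T_j)$. So we need a positive lower bound, depending only on $j$, for the distance from $F(T_j)$ to $Y_v\setminus F(h_j(T(2)))$. The part of the latter set outside $\Omega$ has distance at least $\operatorname{dist}(\varphi_j\Omega,\mathbb R^4\setminus\Omega)>0$. By (a), the part inside $\Omega$ lies in $F(\overline{T\setminus h_j(T(2))})$, which is compact and disjoint from $F(T_j)$.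
\end{proof}

\begin{lemma}\label{lem:bilip}
Let $U=\operatorname{int}T(2)\setminus\bigcup_ih_i(T(1/2))$, an open set containing $P$. There is $\Lambda\ge1$ such that all $\chi_w$ are $\Lambda$-bi-Lipschitz on $U$.
\end{lemma}

\begin{proof}
Let $Q=T(2)\setminus\bigcup_ih_i(\operatorname{int}T(1/2))\supset U$, a compact set. By Lemma~\ref{lem:models}(b) it suffices to treat $\chi_\emptyset$ and each $\chi_j$ on $Q$. It also suffices to show that each is \emph{locally} bi-Lipschitz, meaning that every point of $Q$ has a neighborhood in $Q$ on which it is bi-Lipschitz. Indeed, take a Lebesgue number $\mu$ of a finite cover of $Q$ by such neighborhoods. Pairs of points at distance less than $\mu$ lie in a common one. For the other pairs both $|p-p'|$ and the distance of the images lie between positive constants, by injectivity and compactness. We use that smooth immersions are locally bi-Lipschitz.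

\emph{$\chi_\emptyset=F$ on $Q$.}
\begin{itemize}
\item \emph{Flat parts.} $F(p)=(p,0)$ on $T(3)\setminus T(1/2)$ and near every point of $T\setminus\bigcup_jh_j(T(2))$. Hence on $h_j(T\setminus\operatorname{int}T(1/2))$ the map $F=\varphi_j\circ F\circ h_j^{-1}$ equals $\varphi_j(h_j^{-1}(\cdot),0)$, a smooth embedding that extends smoothly past $h_j(\partial T(1/2))$.
\item \emph{Tubes, $1<\rho<2$.} In the coordinates $(\omega,t,\rho)$ the map \eqref{eq:tube} is an immersion, because $\psi^j_\theta$ is an immersion for each $\theta$ and the last coordinate has nonzero $\rho$-derivative.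
\item \emph{Near $\partial h_j(T(2))$, $\frac74\le\rho\le\frac94$.} Since $\psi^j_\theta=\psi^j_0$ for $\theta\le\frac14$ and the $h_j(T(3))$ are disjoint,
\begin{equation}\label{eq:outer}
F(h_je(\rho\omega,t))=\big(h_je(\max(\rho,2)\,\omega,t),\ \sigma_j\max(2-\rho,0)\big).
\end{equation}
\item \emph{Near $\partial T_j$, $\frac12\le\rho\le\frac54$.} Since $\psi^j_\theta=\psi^j_1$ for $\theta\ge\frac34$,
\begin{equation}\label{eq:inner}
F(h_je(\rho\omega,t))=\big(a\,e(\min(\rho,1)\,\omega,t)+b_j,\ \sigma_j(1-\max(\rho-1,0))\big).
\end{equation}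
\end{itemize}
In the last two cases use the smooth coordinates $(\omega,t,\rho)$ in the source and $(\omega,t,r,h)$ in the target, where the $\mathbb R^3$-component is $h_je(r\omega,t)$ in \eqref{eq:outer} and $a\,e(r\omega,t)+b_j$ in \eqref{eq:inner}. There the map is the identity in $(\omega,t)$ times
\[
\rho\mapsto(\max(\rho,2),\ \sigma_j\max(2-\rho,0)),\qquad\text{resp.}\qquad\rho\mapsto(\min(\rho,1),\ \sigma_j(1-\max(\rho-1,0))).
\]
Each is an L-shaped curve parametrized by arclength, and distances along it are distorted by a factor between $1/\sqrt2$ and $1$. So $F$ is locally bi-Lipschitz there. These cases cover $Q$.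

\emph{$\chi_j$ on $Q$.} On $T\cap Q$ it equals $F$, so points of $\operatorname{int}T$ have been treated. For $\frac12\le\rho\le\frac54$, \eqref{eq:inner} gives
\[
\chi_j(e(\rho\omega,t))=\big(e(\min(\rho,1)\,\omega,t),\ -\sigma_ja^{-1}\max(\rho-1,0)\big),
\]
which is locally bi-Lipschitz by the same argument, with an L-shaped curve traversed at speed $1$ and then $a^{-1}$. For $1<\rho\le2$ the map $\chi_j(e(\rho\omega,t))=\varphi_j^{-1}(\psi^j_{2-\rho}(e(\omega,t)),\sigma_j(2-\rho))$ is an immersion. Since $\psi^j_\theta=\psi^j_0$ for $\theta<0$, the formula extends as an immersion past $\rho=2$.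
\end{proof}

\begin{lemma}\label{lem:goodscale}
There is $r_0\in(0,1]$ with $r_0\le r_1$ such that for all $w$, $p\in P$ and $0<r\le r_0$ we have $B(p,\Lambda r)\subset U$ and
\begin{equation}\label{eq:balls}
\chi_w(B(p,r/\Lambda))\subset Y_w\cap B(\Phi(p),r)\subset\chi_w(B(p,\Lambda r))\subset B(\Phi(p),\Lambda^2r).
\end{equation}
\end{lemma}

\begin{proof}
The compact set $T(2)\setminus U=\partial T(2)\cup\bigcup_ih_i(T(1/2))$ is disjoint from $P$. The maps $\chi_w$ are injective, finite in number, and equal to $\Phi$ on $P$. So we can choose $r_0\le\min(r_1,1)$ with $\Lambda r_0<\operatorname{dist}(P,\mathbb R^3\setminus U)$ and $r_0<\operatorname{dist}(\Phi(P),\chi_w(T(2)\setminus U))$ for all $w$. The first and third inclusions follow from the upper Lipschitz bound on $U$. For the second, let $y\in Y_w$ and $|y-\Phi(p)|<r$. By Lemma~\ref{lem:models}(c), $y=\chi_w(q)$ with $q\in T(2)$. By the choice of $r_0$, $q\in U$. Hence $|q-p|\le\Lambda|y-\Phi(p)|<\Lambda r$.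
\end{proof}

\noindent\textbf{Zooming.} Let $y\in F(T)$ and $0<r\le r_0$. Let $w$ be a longest word with $y\in F(T_w)$ and $r':=a^{-|w|}r\le r_0$; the empty word qualifies, and the lengths are bounded. Put $y'=\varphi_w^{-1}(y)\in F(T)$. Then $Y\cap B(y,r)=\varphi_w(Y_w\cap B(y',r'))$, and at least one of two cases occurs:
\begin{itemize}
\item \emph{Case 1:} $y'\in\Phi(P)$.
\item \emph{Case 2:} $y'\in F(T_j)$ for some $j$. Then $y\in F(T_{wj})$, so $ar_0<r'\le r_0$ by maximality.
\end{itemize}

\subsection{Linear local contractibility}

\begin{proposition}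
$Y$ is linearly locally contractible.
\end{proposition}

\begin{proof}
\emph{$y\in F(T)$, $r\le r_0$, Case 1.} Let $y'=\Phi(p)$. By \eqref{eq:balls}, $Y_w\cap B(y',r')$ lies in the topological ball $\chi_w(B(p,\Lambda r'))\subset Y_w\cap B(y',\Lambda^2r')$, and so contracts in it. Rescale by $\varphi_w$.

\emph{$y\in F(T)$, $r\le r_0$, Case 2.} By Lemma~\ref{lem:models}(c), $Y_w\cap B(y',r')\subset\chi_w(T(2))$. The set $\chi_w(T(2))$, and with it $y'\in F(T)\subset\chi_w(T(2))$, lies in a topological closed $3$-ball $S_w\subset Y_w$: take $S_\emptyset=F(\bar B(0,7))$ and $S_{vj}=\varphi_j^{-1}F(\mathfrak B_j)$ with the balls $\mathfrak B_j$ from Lemma~\ref{lem:isotopy}. Indeed $T(2)\subset\bar B(0,7)$, $h_j(T(2))\subset\mathfrak B_j\subset T$ and $\varphi_j^{-1}F(T)\subset\varphi_j^{-1}(Y_v)=Y_{vj}$. There are finitely many different $S_w$, with diameters at most some $D_0$. So $Y_w\cap B(y',r')$ contracts inside $S_w\subset Y_w\cap B(y',Cr')$ with $C=2+D_0/(ar_0)$, since $r'>ar_0$. Rescale by $\varphi_w$.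

\emph{$y\in F(T)$, $r>r_0$.} As $F(T)\subset\bar B(0,7)$ and $F(p)=(p,0)$ off $T$,
\[
Y\cap B(y,r)\subset F(\bar B(0,7+r))\subset Y\cap\bar B(0,7+r)\subset B(y,15+r).
\]
The set $F(\bar B(0,7+r))$ is a topological ball, and $15+r\le(1+15/r_0)r$.

\emph{$y=(p,0)$, $p\notin T$.} Since $\partial T\times0\subset F(T)$, we have $\operatorname{dist}(y,F(T))\le\operatorname{dist}(p,T)$. If $r\le\operatorname{dist}(y,F(T))$, then $Y\cap B(y,r)=B(p,r)\times0$ is a flat ball, and contracts in itself. Otherwise pick $y_1\in F(T)$ with $|y-y_1|<r$. Then $B(y,r)\subset B(y_1,2r)$, and if $C$ is the constant found for centers in $F(T)$, the contraction for the larger ball stays in $B(y_1,2Cr)\subset B(y,(2C+1)r)$.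
\end{proof}

\subsection{Ahlfors regularity}

\begin{proposition}
$Y$ is $3$-Ahlfors regular.
\end{proposition}

\begin{proof}
\emph{Total mass.} $\Phi$ is Lipschitz on $P$ by Lemma~\ref{lem:bilip}, so $\mathcal H_3(\Phi(P))<\infty$. The set $F(Z)$ is covered by $M^l$ sets of diameter at most $14a^l$, and $Ma^3<1$ by \eqref{eq:parameters}; so $\mathcal H_3(F(Z))=0$. Hence
\[
\mathcal H_3(F(T))\le\sum_l(Ma^3)^l\,\mathcal H_3(\Phi(P))<\infty .
\]
Also $\mathcal H_3(F(T))>0$, because $F(T)$ contains the flat collar $(T\setminus T(1/2))\times0$.

\emph{$y\in F(T)$, $r\le r_0$, Case 1.} By \eqref{eq:balls} and Lemma~\ref{lem:bilip}, $\mathcal H_3(Y_w\cap B(y',r'))$ lies between two constant multiples of $r'^3$. Rescale.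

\emph{Case 2, upper bound.} $Y_w\cap B(y',r')\subset\chi_w(T(2))$, whose measure is at most $\mathcal H_3(F(T(2)))<\infty$ if $w=\emptyset$. Otherwise it is at most $a^{-3}\mathcal H_3(F(T))$, since $\chi_{vj}(T(2))=\varphi_j^{-1}F(h_j(T(2)))$ and $h_j(T(2))\subset T$. As $r'>ar_0$, this is at most $Cr'^3$. Rescale.

\emph{Case 2, lower bound.} We claim that there is $c>0$ with $\mathcal H_3(F(T)\cap B(y',ar_0))\ge c$ for all $y'\in F(T)$. Since $F(T)\subset Y_w$ and $ar_0<r'\le1$, this gives $\mathcal H_3(Y_w\cap B(y',r'))\ge c\,r'^3$, and we rescale. First, $\mathcal H_3(F(T)\cap B(F(z),\epsilon))>0$ for all $z\in T$ and $\epsilon>0$. If $z\in Z$, the ball contains $F(T_u)$ for some prefix $u$ of the branch of $z$, and $F(T_u)=\varphi_uF(T)$ has measure $a^{3|u|}\mathcal H_3(F(T))>0$. If $z=h_u(p)$ with $p\in P$, the ball contains the image under $\varphi_u\circ\Phi$ of a neighborhood of $p$ in $P$. This neighborhood has positive measure, because $P$ is a $3$-manifold with boundary, and $\Phi$ is bi-Lipschitz on $P$. Now cover the compact set $F(T)$ by finitely many balls $B(y_i,ar_0/2)$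 with $y_i\in F(T)$. If $y'\in B(y_i,ar_0/2)$, then $B(y',ar_0)\supset B(y_i,ar_0/2)$. So $c=\min_i\mathcal H_3(F(T)\cap B(y_i,ar_0/2))$ has the required property.

\emph{$y\in F(T)$, $r>r_0$.} The measure is at most $\mathcal H_3(F(T))+C(7+r)^3\le C'r^3$. For the lower bound, if $r\ge30$ use the flat set $\{7<|p|<r-7\}\times0\subset Y\cap B(y,r)$; if $r_0<r<30$ use $B(y,r_0)$.

\emph{$y=(p,0)$, $p\notin T$.} Let $\mathsf d=\operatorname{dist}(y,F(T))>0$. If $r\le\mathsf d$, then $Y\cap B(y,r)$ is a flat ball. If $r>\mathsf d$, take $y_1\in F(T)$ with $|y-y_1|=\mathsf d$. From above, $B(y,r)\subset B(y_1,2r)$. From below, use the flat ball $Y\cap B(y,r/2)$ if $\mathsf d\ge r/2$, and $B(y_1,r/2)\subset B(y,r)$ otherwise.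

Since balls of $Y$ have positive finite $\mathcal H_3$-measure, $Y$ has Hausdorff dimension $3$.
\end{proof}

\section{Circles without H\"older fillings}\label{sec:nofilling}

Recall that $\alpha\in(2/3,1]$ was fixed in Section~\ref{sec:pattern} and that $k>a^{-2/\alpha}$.

\begin{proposition}\label{prop:nofilling}
Let $w$ be a word. There is no $\alpha$-H\"older map $f:D\to Y$ with $f(\zeta)=F(h_w(e(\zeta,0)))$ for all $\zeta\in\partial D$.
\end{proposition}

By \eqref{eq:selfsimilar} this boundary loop is $\zeta\mapsto\varphi_w(e(\zeta,0),0)$, a round circle of radius $a^{|w|}$ that is traversed at constant speed.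

\begin{proof}
Suppose $|f(\zeta)-f(\zeta')|\le L|\zeta-\zeta'|^\alpha$ with $L\ge1$. The map $\hat f=F^{-1}\circ f:D\to\mathbb R^3$ is continuous, and $\hat f(\zeta)=h_w(e(\zeta,0))$ on $\partial D$. So $\hat f(\partial D)\subset\partial T_w$ misses $h_w(T(1/2))$. Moreover $\mathrm{lk}(\hat f|_{\partial D},\ell_w)=\pm1$ by (L2), because the disc $h_w(e(D\times\{0\}))$ meets the core $\ell_w$ once, transversally. By Proposition~\ref{prop:count}, for every $J$ the set $f(D)$ meets $F(T_{wv})$ for at least $k^J$ words $v$ of length $J$. By \eqref{eq:separation} there are $k^J$ points $x_v\in D$ with $|f(x_v)-f(x_{v'})|\ge\delta_0a^{|w|+J}$ for $v\ne v'$, so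
\[
|x_v-x_{v'}|\ge\eta:=\big(\delta_0a^{|w|+J}/L\big)^{1/\alpha}.
\]
The discs of radius $\eta/2$ about the $x_v$ have disjoint interiors and lie in $D_{1+\eta/2}$. So their number is at most $(1+2/\eta)^2\le9\eta^{-2}$ once $\eta\le1$. Hence $k^J\le9\,(L/(\delta_0a^{|w|}))^{2/\alpha}a^{-2J/\alpha}$ for all large $J$. This contradicts $k>a^{-2/\alpha}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general} for $n=3$, $m=4$, and of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:F} and Section~\ref{sec:geometry}, $Y$ has all the required properties except that the absence of retractions remains to be shown. Let $N\supset Y$ be open in $\mathbb R^4$ and suppose that $R:N\to Y$ is a locally $\alpha$-H\"older retraction. Pick $z\in Z$. The sets $\varphi_w\Omega\ni F(z)$, for the prefixes $w$ of the branch of $z$, have diameters tending to $0$. So some prefix $w$ has $\varphi_w\Omega\subset N$. The flat disc $\iota(\zeta)=(e(\zeta,0),0)$, $\zeta\in D$, lies in $T\times0\subset\Omega$. So $f=R\circ\varphi_w\circ\iota:D\to Y$ is defined and locally $\alpha$-H\"older. As $D$ is compact,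 $f$ is $\alpha$-H\"older: pairs of points at distance less than a Lebesgue number $\mu$ of a suitable finite cover are controlled locally, and for the others $|f(\zeta)-f(\zeta')|\le\operatorname{diam}f(D)\,\mu^{-\alpha}|\zeta-\zeta'|^\alpha$. For $\zeta\in\partial D$ we have $\varphi_w\iota(\zeta)=\varphi_wF(e(\zeta,0))=F(h_w(e(\zeta,0)))\in Y$, so $f(\zeta)=F(h_w(e(\zeta,0)))$. This contradicts Proposition~\ref{prop:nofilling}.

A Lipschitz retraction $\mathbb R^4\to Y$ is a locally Lipschitz retraction of the open neighborhood $\mathbb R^4$ of $Y$. So Theorem~\ref{thm:main} follows from the case $\alpha=1$.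
\end{proof}

\begin{remark}
For $\alpha=1$ and $w=\emptyset$, Proposition~\ref{prop:nofilling} says that the unit circle $\iota(\partial D)\subset\partial T\times0\subset Y$ bounds no Lipschitz disc in $Y$: there is no Lipschitz map $D\to Y$ that equals $\iota$ on $\partial D$. This already suffices for Theorem~\ref{thm:main}. The use of long words $w$ above is what excludes retractions of arbitrarily small neighborhoods.
\end{remark}

\section{Higher dimension and codimension}\label{sec:highdim}

\begin{proof}[Proof of Theorem~\ref{thm:general} in general]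
Let $Y\subset\mathbb R^4$ be the set constructed above for the given $\alpha$, and let
\[
Y'=Y\times\mathbb R^{n-3}\times\{0\}\subset\mathbb R^4\times\mathbb R^{n-3}\times\mathbb R^{m-n-1}=\mathbb R^m .
\]
This set is closed and homeomorphic to $\mathbb R^n$. In the next two steps we suppress the factor $\{0\}$ and work in $\mathbb R^4\times\mathbb R^{n-3}$.

\emph{Linear local contractibility.} The set $B((y,v),r)\cap Y'\subset(B(y,r)\cap Y)\times B(v,r)$ contracts in $(B(y,Cr)\cap Y)\times B(v,r)\subset B((y,v),2Cr)\cap Y'$.

\emph{Ahlfors regularity.} Let $\mu=\mathcal H_3|_Y\times\mathcal L^{n-3}$, where $\mathcal L^{n-3}$ is Lebesgue measure (a unit point mass if $n=3$). Since $B(y,r/2)\times B(v,r/2)\subset B((y,v),r)\subset B(y,r)\times B(v,r)$, there is $C_1\ge1$ with $C_1^{-1}r^n\le\mu(B(x,r))\le C_1r^n$ for $x\in Y'$, $r>0$. We compare $\mu$ with $\mathcal H_n$ on $B=B(x,r)\cap Y'$.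

Lower bound: given a countable cover of $B$ by sets $E_i$ meeting $B$, and $\epsilon>0$, choose $d_i>\operatorname{diam}E_i$ with $\sum d_i^n\le\sum(\operatorname{diam}E_i)^n+\epsilon$. Each $E_i$ lies in a ball of radius $d_i$ centered on $Y'$. So $C_1^{-1}r^n\le\mu(B)\le C_1(\sum(\operatorname{diam}E_i)^n+\epsilon)$, whence $\mathcal H_n(B)\ge cr^n$.

Upper bound: for $\epsilon\in(0,r)$ take a maximal $2\epsilon$-separated set $\{x_i\}$ in $B$. The balls $B(x_i,\epsilon)$ are disjoint and contained in $B(x,2r)$, so their number is at most $C_1^2(2r)^n\epsilon^{-n}$. The balls $B(x_i,3\epsilon)$ cover $B$. Letting $\epsilon\to0$ we get $\mathcal H_n(B)\le Cr^n$.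

So balls of $Y'$ have positive finite $\mathcal H_n$-measure, and in particular $Y'$ has Hausdorff dimension $n$.

\emph{No retraction.} Suppose that $R':N'\to Y'$ is a locally $\alpha$-H\"older retraction of an open neighborhood $N'$ of $Y'$ in $\mathbb R^m$. Let $N=\{x\in\mathbb R^4:(x,0,0)\in N'\}$, an open neighborhood of $Y$, and $R(x)=\pi(R'(x,0,0))$, where $\pi:Y'\to Y$ is the $1$-Lipschitz projection. For $x\in Y$ we have $(x,0,0)\in Y'$, hence $R(x)=x$. So $R:N\to Y$ is a locally $\alpha$-H\"older retraction, which is impossible by the case $n=3$, $m=4$.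
\end{proof}

\begin{thebibliography}{1}
\bibitem{LLA}
\emph{Lectures On Lipschitz Analysis},
\texttt{http://www.math.jyu.fi/research/reports/rep100.pdf}.
\end{thebibliography}

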